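\title{A Schur space $X$ for which $L^1(\mu,X)$ is not strongly conditionally weakly compactly generated}

\begin{abstract}
A Banach space is strongly conditionally weakly compactly generated (SCWCG) if the multiples of a single conditionally weakly compact set absorb, up to an arbitrarily small error in norm, every conditionally weakly compact set. We construct a separable Banach space $X$ with the Schur property, hence SCWCG, such that the Lebesgue--Bochner space $L^1(\mu,X)$ is not SCWCG for any probability measure $\mu$ that is not purely atomic. We also show that for purely atomic $\mu$ the property always passes from a space $Z$ to $L^1(\mu,Z)$. The norm of $X$ is built from a hierarchy of families of sequences that converge in the Cantor set at a prescribed rate: compactness yields the Schur property, while the equidistribution of random points yields many weakly null sequences in $L^1(\mu,X)$.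
\end{abstract}

\section{Introduction}

Scalars are real or complex, $\mathbb N=\{1,2,\dots\}$, $\#F$ is the cardinality of a finite set $F$, and $B_E$ is the closed unit ball of a Banach space $E$. A sequence $(x_k)$ in $E$ is \emph{weakly Cauchy} if $(x^*(x_k))$ converges for every $x^*\in E^*$. A set $C\subseteq E$ is \emph{conditionally weakly compact} if every sequence in $C$ has a weakly Cauchy subsequence; $\mathcal{CWC}(E)$ denotes the family of all such sets. Weakly Cauchy sequences are bounded by the uniform boundedness principle, so every $C\in\mathcal{CWC}(E)$ is bounded. By the Eberlein--\v{S}mulian theorem, a set is relatively weakly compact if and only if each of its sequences has a subsequence that converges weakly in $E$; hence weakly compact sets belong to $\mathcal{CWC}(E)$.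

A family $\mathcal M$ of subsets of $E$ is \emph{dominated} by $G\subseteq E$ if for every $C\in\mathcal M$ and every $\varepsilon>0$ there is $n\in\mathbb N$ with $C\subseteq nG+\varepsilon B_E$. The space $E$ is \emph{strongly conditionally weakly compactly generated} (SCWCG) if $\mathcal{CWC}(E)$ is dominated by some $G\in\mathcal{CWC}(E)$. Thus in an SCWCG space the countably many sets $G,2G,3G,\dots$ capture every conditionally weakly compact set up to a small error in norm. Replacing ``conditionally weakly compact'' by ``weakly compact'' in both places gives the definition of an SWCG space.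

For a probability space $(\Omega,\Sigma,\mu)$, the Lebesgue--Bochner space $L^1(\mu,E)$ consists of the equivalence classes of strongly measurable functions $f:\Omega\to E$ (almost everywhere limits of simple functions) with $\|f\|_{L^1(\mu,E)}=\int_\Omega\|f(\omega)\|\,d\mu(\omega)<\infty$. The following question is posed in \cite[Question~3.3]{SAG}.

\begin{quote}
\emph{Is $L^1(\mu,X)$ SCWCG whenever $X$ is SCWCG?}
\end{quote}

The simplest cases suggest a positive answer. A reflexive space $X$ is SCWCG with $G=B_X$, because $B_X$ is weakly compact and absorbs bounded sets. The scalar space $L^1(\mu)$ is SCWCG as well. Indeed, weakly Cauchy sequences in $L^1(\mu)$ converge weakly, so a set $C\in\mathcal{CWC}(L^1(\mu))$ is relatively weakly compact, and by the Dunford--Pettis theorem this is equivalent to $\sup_{f\in C}\int_{\{|f|>n\}}|f|\,d\mu\to0$ as $n\to\infty$. The set $G=B_{L^\infty(\mu)}$ satisfies this condition, and the splitting $f=f\mathbf 1_{\{|f|\le n\}}+f\mathbf 1_{\{|f|>n\}}$ gives $C\subseteq nG+\varepsilon B_{L^1(\mu)}$ for large $n$. For an SCWCG space $X$ with dominating set $G$ one would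 try to combine the two structures and use the functions with values in $G$. This can succeed only if the members of a conditionally weakly compact subset of $L^1(\mu,X)$ take their values, up to a small error in the mean, in a fixed multiple of $G$. On an atom of $\mu$ this is so, since evaluation at an atom is a bounded operator into $X$. Without atoms there is no such operator, and the answer turns out to be negative.

A Banach space has the \emph{Schur property} if its weakly null sequences are norm null. An \emph{atom} of $\mu$ is a set $A\in\Sigma$ with $\mu(A)>0$ such that every measurable $E\subseteq A$ has $\mu(E)=0$ or $\mu(A\setminus E)=0$, and $\mu$ is \emph{purely atomic} if, up to a null set, $\Omega$ is a countable union of atoms.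

\begin{theorem}\label{thm:main}
There is a separable Banach space $X$ with the Schur property that has the following properties.
\begin{enumerate}
\item[(1)] $X$ is SCWCG; the dominating set can be taken norm compact.
\item[(2)] Let $(\Omega,\Sigma,\mu)$ be a probability space that is not purely atomic. Then there are functions $f_{n,j}\in L^1(\mu,X)$, $n,j\in\mathbb N$, such that for every $\sigma:\mathbb N\to\mathbb N$ the sequence $(f_{n,\sigma(n)})_n$ is weakly null, while the family of weakly compact sets $K_\sigma=\{f_{n,\sigma(n)}:n\in\mathbb N\}\cup\{0\}$ is not dominated by any conditionally weakly compact subset of $L^1(\mu,X)$. In particular, $L^1(\mu,X)$ is not SCWCG.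
\end{enumerate}
\end{theorem}

Lebesgue measure on $[0,1]$ has no atoms, so the question has a negative answer. The condition on $\mu$ is sharp.

\begin{theorem}\label{thm:sharp}
For a probability space $(\Omega,\Sigma,\mu)$ the following are equivalent:
\begin{enumerate}
\item[(a)] $L^1(\mu,Z)$ is SCWCG for every SCWCG space $Z$;
\item[(b)] $L^1(\mu,X)$ is SCWCG for the space $X$ of Theorem~\ref{thm:main};
\item[(c)] $\mu$ is purely atomic.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:swcg}
The space $X$ of Theorem~\ref{thm:main} is SWCG, and $L^1(\mu,X)$ is not SWCG for any probability measure $\mu$ that is not purely atomic.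
\end{corollary}

\begin{proof}
Weakly compact subsets of $X$ lie in $\mathcal{CWC}(X)$, so they are dominated by the norm compact set in (1). A weakly compact set dominating all weakly compact subsets of $L^1(\mu,X)$ would be a conditionally weakly compact set dominating the sets $K_\sigma$, contrary to (2).
\end{proof}

Section~\ref{sec:prelim} shows that separable Schur spaces are SCWCG. Section~\ref{sec:array} isolates a configuration of vectors that prevents a space from being SCWCG and explains what $X$ must look like for $L^1(\mu,X)$ to contain it. The space $X$ is defined in Section~\ref{sec:space}, its Schur property is proved in Section~\ref{sec:schur}, and the configuration is found in $L^1(\mu,X)$ in Section~\ref{sec:random}. Section~\ref{sec:atomic} treats purely atomic measures.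

\section{Schur spaces and lower $\ell^1$-estimates}\label{sec:prelim}

We use Schur's theorem: for a countable set $I$, the space $\ell^1(I)$ has the Schur property. A bounded operator $T:E\to E'$ maps weakly null sequences to weakly null sequences and weakly Cauchy sequences to weakly Cauchy sequences, since $y^*\circ T\in E^*$ for $y^*\in (E')^*$; in particular $T(C)\in\mathcal{CWC}(E')$ for $C\in\mathcal{CWC}(E)$.

\begin{lemma}\label{lem:schurcwc}
If $E$ has the Schur property, then every $C\in\mathcal{CWC}(E)$ is relatively norm compact.
\end{lemma}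

\begin{proof}
It suffices to show that a weakly Cauchy sequence $(x_k)$ is norm Cauchy. Otherwise there are $\eta>0$ and indices $k_l,k_l'\to\infty$ with $\|x_{k_l}-x_{k'_l}\|\ge\eta$. The differences $x_{k_l}-x_{k_l'}$ are weakly null but not norm null.
\end{proof}

\begin{proposition}\label{prop:sepschur}
A separable Banach space $E$ with the Schur property is SCWCG, with a norm compact dominating set.
\end{proposition}

\begin{proof}
Let $(d_m)$ be dense in $E$, put $a_m=m(1+\|d_m\|)$ and $v_m=d_m/a_m$, so that $\|v_m\|\le 1/m$. Let $G$ be the closure of the set of finite sums $\sum_m t_mv_m$ with $\sum_m|t_m|\le1$. For each $M$, such a sum is within $1/M$ of $\sum_{m\le M}t_mv_m$, which ranges over a bounded subset of a finite-dimensional space. So $G$ is totally bounded and closed, that is, norm compact; in particular $G\in\mathcal{CWC}(E)$. Moreover $d_m=n\cdot(a_m/n)v_m\in nG$ whenever $n\ge a_m$.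

Let $C\in\mathcal{CWC}(E)$ and $\varepsilon>0$. By Lemma~\ref{lem:schurcwc}, $C$ is covered by finitely many balls of radius $\varepsilon/2$; moving the centers to nearby points $d_m$ gives $M$ with $C\subseteq\{d_1,\dots,d_M\}+\varepsilon B_E\subseteq nG+\varepsilon B_E$ for every $n\ge\max_{m\le M}a_m$.
\end{proof}

Separability cannot be dropped: if $G\in\mathcal{CWC}(E)$ dominates the singletons, then $\bigcup_n nG$ is dense, and in a Schur space $G$ is relatively compact, hence separable.

We say that a sequence $(y_i)$ in $E$ has a \emph{lower $\ell^1$-estimate with constant $c>0$} if $\|\sum_i c_iy_i\|\ge c\sum_i|c_i|$ for all finitely supported scalar sequences $(c_i)$. Every subsequence inherits the estimate. Such sequences are as far from weakly Cauchy as possible, because functionals can take prescribed signs on them.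

\begin{lemma}\label{lem:signs}
Let $(y_i)$ have a lower $\ell^1$-estimate with constant $c$, and let $|\theta_i|\le1$. Then there is $\Lambda\in B_{E^*}$ with $\Lambda(y_i)=c\,\theta_i$ for all $i$. In particular, $(y_i)$ is not weakly null.
\end{lemma}

\begin{proof}
The $y_i$ are linearly independent, and $\sum_ic_iy_i\mapsto c\sum_i\theta_ic_i$ has norm at most $1$ on their span. Extend it by the Hahn--Banach theorem. For the last claim take $\theta_i=1$.
\end{proof}

In the opposite direction, weak nullity follows once all signed averages are small.

\begin{lemma}\label{lem:average}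
Let $(y_n)$ be a sequence in $E$ and let $\varepsilon_N\to0$ be such that $\|\frac1N\sum_{n\in F}\theta_ny_n\|\le\varepsilon_N$ whenever $\#F=N$ and $|\theta_n|\le1$. Then $(y_n)$ is weakly null.
\end{lemma}

\begin{proof}
Otherwise there are $h\in E^*$, $\delta>0$ and an infinite set $M\subseteq\mathbb N$ with $|h(y_n)|\ge\delta$ for $n\in M$. Choose $|\theta_n|=1$ with $\theta_nh(y_n)=|h(y_n)|$. For $F\subseteq M$ with $\#F=N$ we get $\delta\le h\big(\frac1N\sum_{n\in F}\theta_ny_n\big)\le\|h\|\varepsilon_N$ for all $N$, which is absurd.
\end{proof}

\section{Arrays with $\ell^1$ rows and weakly null diagonals}\label{sec:array}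

To show that no $G$ dominates, we diagonalize against the countably many sets $nG+\varepsilon B_E$. Suppose that for each $n$ we have a sequence of which $nG+\varepsilon B_E$ contains only finitely many terms, whatever $G\in\mathcal{CWC}(E)$ is. We can then pick one missed term for each $n$, and if the picked terms always form a weakly null sequence, that sequence is not absorbed.

\begin{proposition}\label{prop:array}
Let $\alpha>0$ and let $(y_{n,j})_{n,j\in\mathbb N}$ be vectors in a Banach space $E$ such that
\begin{enumerate}
\item[(R)] for every $n$, the row $(y_{n,j})_j$ has a lower $\ell^1$-estimate with constant $\alpha$;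
\item[(D)] for every $\sigma:\mathbb N\to\mathbb N$, the diagonal $(y_{n,\sigma(n)})_n$ is weakly null.
\end{enumerate}
Then the sets $K_\sigma=\{y_{n,\sigma(n)}:n\in\mathbb N\}\cup\{0\}$ are weakly compact, and no $G\in\mathcal{CWC}(E)$ dominates the family $\{K_\sigma:\sigma\in\mathbb N^{\mathbb N}\}$. In particular, $E$ is not SCWCG.
\end{proposition}

\begin{proof}
A weakly open set containing $0$ contains all but finitely many points of $K_\sigma$ by (D), so $K_\sigma$ is weakly compact. Fix $G\in\mathcal{CWC}(E)$, put $\varepsilon=\alpha/2$ and
\[
L_n=\{j\in\mathbb N:\ y_{n,j}\in nG+\varepsilon B_E\}\qquad(n\in\mathbb N).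
\]
We claim that each $L_n$ is finite. If not, there are distinct $j_1,j_2,\dots\in L_n$ and decompositions $y_{n,j_i}=ng_i+\varepsilon h_i$ with $g_i\in G$, $h_i\in B_E$. After passing to a subsequence and relabeling, $(g_i)$ is weakly Cauchy. By (R) and Lemma~\ref{lem:signs} there is $\Lambda\in B_{E^*}$ with $\Lambda(y_{n,j_i})=(-1)^i\alpha$. Then
\[
2\alpha=|\Lambda(y_{n,j_{i+1}}-y_{n,j_i})|\le n|\Lambda(g_{i+1})-\Lambda(g_i)|+2\varepsilon\longrightarrow 2\varepsilon=\alpha\qquad(i\to\infty),
\]
a contradiction.

Choose $\sigma(n)\in\mathbb N\setminus L_n$ for every $n$. If $G$ dominated the family, there would be $n$ with $K_\sigma\subseteq nG+\varepsilon B_E$. Then $y_{n,\sigma(n)}\in nG+\varepsilon B_E$, that is, $\sigma(n)\in L_n$, a contradiction.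
\end{proof}

The constant $\alpha$ must not depend on $n$, since one $\varepsilon$ has to serve all rows: if the rows tend to $0$ in norm, as for $y_{n,j}=2^{-n}e_j$ in $\ell^1$, then (D) holds and the space may well be SCWCG (Proposition~\ref{prop:sepschur}).

\begin{example}\label{ex:c0}
Let $E=c_0(\ell^1)$ be the space of norm null sequences $(x_n)$ in $\ell^1$ with norm $\sup_n\|x_n\|_{\ell^1}$, and let $y_{n,j}$ have the $j$th unit vector of $\ell^1$ in position $n$ and $0$ elsewhere. Then (R) holds with $\alpha=1$, and $\|\frac1N\sum_{n\in F}\theta_ny_{n,\sigma(n)}\|\le\frac1N$ for $\#F=N$, so (D) holds by Lemma~\ref{lem:average}. Hence $c_0(\ell^1)$ is not SCWCG.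
\end{example}

A Schur space contains no such array, since (R) gives $\|y_{n,j}\|\ge\alpha$. We look for a separable Schur space $X$ such that $L^1(\mu,X)$ does contain one. Following the example, let $X$ be spanned by unit vectors $e_{\gamma,j}$, where $\gamma$ runs through a countable set $\Gamma$ of labels and each $(e_{\gamma,j})_j$ is an $\ell^1$-basis, and consider norms of the form
\[
x\mapsto\sup_{A\in\mathcal A}\ \sum_{\gamma\in A}\sum_j|x(\gamma,j)|
\]
for a family $\mathcal A$ of subsets of $\Gamma$ that contains the singletons. Put $f_{n,j}(\omega)=e_{\gamma_n(\omega),j}$, where $\gamma_n$ is a random label and $\gamma_1(\omega),\gamma_2(\omega),\dots$ are distinct. Then (R) holds pointwise, hence in $L^1(\mu,X)$. The remaining two requirements pull $\mathcal A$ in opposite directions.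
\begin{itemize}
\item For the Schur property $\mathcal A$ should be \emph{large}: we want, at the least, sequences of labels to have subsequences that lie in a member of $\mathcal A$, so that the corresponding unit vectors have a lower $\ell^1$-estimate.
\item For (D) $\mathcal A$ should be \emph{small}: the signed average over $F$ has norm at most $\frac1N\max_{A\in\mathcal A}\#(A\cap\{\gamma_n(\omega):n\in F\})$ at $\omega$, and we want the mean of this quantity to tend to $0$.
\end{itemize}
The singletons alone give a copy of $c_0(\ell^1)$, which is small but not large; all subsets give $\ell^1$, which is large but not small. The two requirements are compatible because the good subsequence of $(\gamma_n(\omega))_n$ may depend on $\omega$. A compact space provides a model: every sequence has a convergent subsequence, but among $N$ random points only a small proportion lies near any one point. So we attach points of the Cantor set to the labels and let $\mathcal A$ consist of sequences that converge at a prescribed rate.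

\section{The space $X$}\label{sec:space}

\subsection*{Labels and admissible sets}
Let $\Gamma=\{(n,s):n\in\mathbb N,\ s\in\{0,1\}^n\}$. The \emph{level} of $\gamma=(n,s)$ is $\operatorname{lev}\gamma=n$. Let $p(\gamma)\in\Delta=\{0,1\}^{\mathbb N}$ be the word $s$ followed by zeros, write $z|_m$ for the first $m$ coordinates of $z\in\Delta$, and put $p_m(\gamma)=p(\gamma)|_m$. A set $C\subseteq\Gamma$ is \emph{$m$-close} if $p_m$ is constant on $C$. The empty set and singletons are $m$-close for all $m$; subsets of $m$-close sets are $m$-close; and an $m'$-close set is $m$-close for $m\le m'$. A sequence $A_1,A_2,\dots$ of subsets of $\Gamma$, possibly empty, is \emph{successive} if $\operatorname{lev}\gamma<\operatorname{lev}\gamma'$ whenever $\gamma\in A_i$, $\gamma'\in A_{i'}$ and $i<i'$; such sets are pairwise disjoint.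

Let $\mathcal A_0$ consist of $\emptyset$ and all singletons. Given $\mathcal A_r$, let $\mathcal A_{r+1}$ be the family of all unions $A=\bigcup_{i\ge1}A_i$ such that
\begin{equation}\label{eq:adm}
A_i\in\mathcal A_r\ \text{ for all } i,\qquad (A_i)\ \text{is successive},\qquad \bigcup_{i\ge m}A_i\ \text{is $m$-close for every } m\ge1 .
\end{equation}

\begin{lemma}\label{lem:hered}
Each $\mathcal A_r$ is hereditary (subsets of members are members), and $\mathcal A_r\subseteq\mathcal A_{r+1}$.
\end{lemma}

\begin{proof}
$\mathcal A_0$ is hereditary. If $\mathcal A_r$ is hereditary and $A'\subseteq A=\bigcup_iA_i\in\mathcal A_{r+1}$, then the sets $A'\cap A_i$ satisfy \eqref{eq:adm} and have union $A'$. Every member $A$ of $\mathcal A_r$ is $1$-close: trivially for $r=0$, and by the case $m=1$ of \eqref{eq:adm} for $r\ge1$. So $A_1=A$ and $A_i=\emptyset$ for $i\ge2$ satisfy \eqref{eq:adm}, which gives $A\in\mathcal A_{r+1}$.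
\end{proof}

The compactness of $\Delta$ enters the paper only through the next lemma.

\begin{lemma}[Gluing]\label{lem:glue}
Let $r\ge0$ and let $B_1,B_2,\dots$ be successive nonempty members of $\mathcal A_r$ such that $B_i$ is $i$-close for every $i$. Then there are $i_1<i_2<\cdots$ with $\bigcup_lB_{i_l}\in\mathcal A_{r+1}$.
\end{lemma}

\begin{proof}
Pick $\gamma_i\in B_i$. In the compact metrizable space $\Delta$ a subsequence of $(p(\gamma_i))$ converges to some $z$, and convergence means that each coordinate eventually equals that of $z$. So there are $i_1<i_2<\cdots$ with $p_l(\gamma_{i_l})=z|_l$ for all $l$. Since $i_l\ge l$, the set $B_{i_l}$ is $l$-close, so $p_l=z|_l$ on all of $B_{i_l}$, and hence $p_m=z|_m$ on $B_{i_l}$ for $m\le l$. Thus $\bigcup_{l\ge m}B_{i_l}$ is $m$-close for every $m$, and \eqref{eq:adm} holds for $(B_{i_l})_l$.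
\end{proof}

\subsection*{The family $\mathcal A_1$}
The whole mechanism is visible for $r=1$. List the points of $A=\bigcup_iA_i\in\mathcal A_1$ by increasing level as $\gamma_1,\gamma_2,\dots$. Each $A_i$ has at most one point, so $\gamma_t$ lies in some $A_i$ with $i\ge t$, and therefore
\begin{equation}\label{eq:A1}
\{\gamma_t,\gamma_{t+1},\dots\}\ \text{ is $t$-close for every } t .
\end{equation}
The family $\mathcal A_1$ is large: by Lemma~\ref{lem:glue} applied to singletons, every sequence of labels with increasing levels has a subsequence that forms a member of $\mathcal A_1$. It is also small. Choose one label at random on each of $N$ high levels, independently and uniformly. All points of $A$ share their first coordinate, so $A$ contains at most about $N/2$ of the chosen labels; all points but $\gamma_1$ share two coordinates, which improves the bound to about $1+N/4$; in general \eqref{eq:A1} gives about $(m-1)+2^{-m}N$ for each fixed $m$. This holds simultaneously for all $A\in\mathcal A_1$, because for fixed $m$ there are only $2^m$ possible values of $p_m$ to control. Hence no $A\in\mathcal A_1$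 contains more than $o(N)$ of the chosen labels, on average. Section~\ref{sec:random} makes this precise for all $r$.

\subsection*{The norms}
For a scalar function $x$ on $\Gamma\times\mathbb N$ put
\[
|x|(\gamma)=\sum_j|x(\gamma,j)|,\qquad \|x\|_r=\sup_{A\in\mathcal A_r}\sum_{\gamma\in A}|x|(\gamma)\in[0,\infty]\qquad(r\ge0),
\]
and let $e_{\gamma,j}$ be the indicator function of the point $(\gamma,j)$. The norm $\|\cdot\|_1$ handles sequences of unit vectors, but the Schur property concerns all sequences, including long averages of unit vectors. For these $\|\cdot\|_1$ is too weak, and this is why the construction is iterated.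

\begin{example}\label{ex:needA2}
Let $z_k\in\Delta$ have a $1$ in coordinate $k+1$ and zeros elsewhere, so that $z_k$ and $z_{k'}$ agree in exactly the first $k$ coordinates before they first differ, for $k<k'$. Let $A^1,A^2,\dots$ be successive sets, where $A^k$ consists of $k2^k$ labels $(n,z_k|_n)$ with $n>k$. Then $p=z_k$ on $A^k$, so $A^k\in\mathcal A_1$, and $u_k=(k2^k)^{-1}\sum_{\gamma\in A^k}e_{\gamma,1}$ has $\|u_k\|_1=1$. Suppose $B\in\mathcal A_1$ meets $A^k$ in $t\ge1$ points and also meets $A^{k'}$ for some $k'>k$. The last of these $t$ points has position at least $t$ in the list of $B$, so \eqref{eq:A1} forces $z_k|_t=z_{k'}|_t$, that is, $t\le k$, and $\sum_{\gamma\in B}|u_k|(\gamma)\le2^{-k}$. Thus, for a finite sum $\sum_kc_ku_k$, only the last $A^k$ in its support that is met by $B$ can contribute more than $2^{-k}|c_k|$, and $\|\sum_kc_ku_k\|_1\le2\max_k|c_k|$. By Lemma~\ref{lem:average}, $(u_k)$ is weakly null for the norm $\|\cdot\|_1$. On the other hand, $p_m$ is the zero word on $\bigcup_{k\ge m}A^k$, so $\bigcup_kA^k\in\mathcal A_2$ and $\|\sum_kc_ku_k\|_2=\sum_k|c_k|$.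
\end{example}

We therefore use all the norms at once:
\[
\|x\|=\sum_{r\ge0}2^{-r-1}\|x\|_r .
\]
Each $\|\cdot\|_r$ is homogeneous and subadditive, because $|x+y|\le|x|+|y|$, and hence so is $\|\cdot\|$. They are \emph{monotone}: $|x|\le|y|$ on $\Gamma$ implies $\|x\|_r\le\|y\|_r$ and $\|x\|\le\|y\|$. Since every $\mathcal A_r$ contains the singletons and the weights sum to $1$,
\begin{equation}\label{eq:sandwich}
\sup_{\gamma}|x|(\gamma)\le\|x\|\le\sum_\gamma|x|(\gamma).
\end{equation}
For a vector supported on one label both bounds coincide:
\begin{equation}\label{eq:row}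
\Big\|\sum_jc_je_{\gamma,j}\Big\|=\sum_j|c_j| .
\end{equation}

The normed space $W=\{x:\|x\|<\infty\}$ is complete. Indeed, a Cauchy sequence $(x_k)$ converges coordinatewise to some $x$ by \eqref{eq:sandwich}. For $A\in\mathcal A_r$, Fatou's lemma for the sum over $A\times\mathbb N$ gives $\sum_{\gamma\in A}|x_k-x|(\gamma)\le\liminf_l\|x_k-x_l\|_r$, so $\|x_k-x\|_r\le\liminf_l\|x_k-x_l\|_r$, and Fatou's lemma for the sum over $r$ gives $\|x_k-x\|\le\liminf_l\|x_k-x_l\|$, which tends to $0$ as $k\to\infty$.

Let $X$ be the closure in $W$ of the finitely supported functions. It is a separable Banach space. Let $P_nx$ be the restriction of $x$ to the labels of level at most $n$ (set to $0$ elsewhere). By monotonicity $P_n$ and $I-P_n$ have norm at most $1$; they preserve finite support, so they map $X$ into $X$.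

\section{The Schur property}\label{sec:schur}

A weakly null sequence in $X$ is, up to a subsequence and a small perturbation, a sequence of vectors living on successive levels. The key point is that if such vectors have norms $\|\cdot\|_r$ bounded below, each witnessed by its own set $A^k\in\mathcal A_r$, then a single set in $\mathcal A_{r+1}$ is a witness for a whole subsequence. For $b:\Gamma\to[0,\infty)$ write $b(A)=\sum_{\gamma\in A}b(\gamma)$.

\begin{lemma}\label{lem:witness}
Let $b^k:\Gamma\to[0,\infty)$, $k\in\mathbb N$, have finite and successive supports. Let $r\ge0$, $\delta>0$ and $A^k\in\mathcal A_r$ satisfy $b^k(A^k)\ge\delta$ for all $k$. Then there are $k_1<k_2<\cdots$, $\delta'>0$ and $B\in\mathcal A_{r+1}$ with $b^{k_i}(B)\ge\delta'$ for all $i$.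
\end{lemma}

\begin{proof}
By heredity we may replace $A^k$ by $A^k\cap\operatorname{supp}b^k$; then the sets $A^k$ are successive, and nonempty since $\delta>0$. We argue by induction on $r$, for all sequences $(b^k)$ and all $\delta$ at once. For $r=0$ the $A^k$ are singletons, and Lemma~\ref{lem:glue} gives $B=\bigcup_iA^{k_i}\in\mathcal A_1$ with $\delta'=\delta$.

Let $r\ge1$ and write $A^k=\bigcup_iA^k_i$ with $A^k_i\in\mathcal A_{r-1}$ as in \eqref{eq:adm}. The sets $A^k$ are only known to be $1$-close, so they cannot be glued directly. But their tails are very close, so the question is whether the mass of $b^k$ stays on an initial piece or escapes to the tails.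

\emph{Case (a): $\limsup_kb^k(A^k_i)>0$ for some $i$.} Then $b^k(A^k_i)\ge\delta_1>0$ along a subsequence. The induction hypothesis, applied to this subsequence and the sets $A^k_i\in\mathcal A_{r-1}$, yields a further subsequence, $\delta'>0$ and $B\in\mathcal A_r\subseteq\mathcal A_{r+1}$ as required.

\emph{Case (b): $b^k(A^k_i)\to0$ as $k\to\infty$, for every $i$.} Then $b^k(\bigcup_{i\le m}A^k_i)\to0$ for every $m$, so we can choose $k_1<k_2<\cdots$ with $b^{k_m}(\bigcup_{i\le m}A^{k_m}_i)\le\delta/2$. Put $B_m=\bigcup_{i>m}A^{k_m}_i$. Then $b^{k_m}(B_m)\ge\delta/2$, so $B_m\ne\emptyset$. Since $B_m\subseteq A^{k_m}$, we have $B_m\in\mathcal A_r$ by heredity and the $B_m$ are successive; by \eqref{eq:adm}, $B_m$ is $(m+1)$-close, hence $m$-close. Lemma~\ref{lem:glue} gives $m_1<m_2<\cdots$ with $B=\bigcup_lB_{m_l}\in\mathcal A_{r+1}$, and $b^{k_{m_l}}(B)\ge\delta/2$ for all $l$.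
\end{proof}

\begin{proposition}\label{prop:schur}
$X$ has the Schur property.
\end{proposition}

\begin{proof}
Suppose not. Passing to a subsequence, there is a weakly null sequence $(x_k)$ with $\|x_k\|\ge2\delta>0$ for all $k$.

\emph{Step 1: $\|P_nx_k\|\to0$ for every $n$.} The set $\Gamma_{\le n}$ of labels of level at most $n$ is finite. By the left inequality in \eqref{eq:sandwich}, restriction defines an operator $J:X\to\ell^1(\Gamma_{\le n}\times\mathbb N)$ of norm at most $\#\Gamma_{\le n}$. The sequence $(Jx_k)$ is weakly null, hence norm null by Schur's theorem, and $\|P_nx_k\|\le\|Jx_k\|_{\ell^1}$ by the right inequality in \eqref{eq:sandwich}.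

\emph{Step 2: reduction to successive supports.} Put $n_0=1$, $k_0=0$. Given $n_{i-1}$ and $k_{i-1}$, choose $k_i>k_{i-1}$ with $\|P_{n_{i-1}}x_{k_i}\|\le\delta/(2i)$, a finitely supported $v_i$ with $\|x_{k_i}-v_i\|\le\delta/(2i)$, and $n_i>n_{i-1}$ with $P_{n_i}v_i=v_i$. The vector $u_i=(I-P_{n_{i-1}})v_i$ is finitely supported on the levels in $(n_{i-1},n_i]$, and
\[
\|x_{k_i}-u_i\|\le\|P_{n_{i-1}}x_{k_i}\|+\|(I-P_{n_{i-1}})(x_{k_i}-v_i)\|\le\delta/i .
\]
So $(u_k)$ is weakly null and $\|u_k\|\ge\delta$. The functions $b^k=|u_k|$ have finite successive supports, and by disjointness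
\begin{equation}\label{eq:disjoint}
\Big|\sum_kc_ku_k\Big|=\sum_k|c_k|\,b^k\quad\text{on }\Gamma
\end{equation}
for finitely supported $(c_k)$. We show that a subsequence of $(u_k)$ has a lower $\ell^1$-estimate; by Lemma~\ref{lem:signs} this contradicts weak nullity.

\emph{Step 3, first case: $\limsup_k\|u_k\|_r>0$ for some $r$.} Along a subsequence $\|u_k\|_r>\eta>0$, so there are $A^k\in\mathcal A_r$ with $b^k(A^k)\ge\eta$. Let $(k_i)$, $\delta'$ and $B\in\mathcal A_{r+1}$ be given by Lemma~\ref{lem:witness}. By \eqref{eq:disjoint},
\[
\Big\|\sum_ic_iu_{k_i}\Big\|\ge2^{-r-2}\Big\|\sum_ic_iu_{k_i}\Big\|_{r+1}\ge2^{-r-2}\sum_i|c_i|\,b^{k_i}(B)\ge2^{-r-2}\delta'\sum_i|c_i| .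
\]

\emph{Step 3, second case: $\|u_k\|_r\to0$ for every $r$.} Now the norm of $u_k$ is carried by larger and larger $r$, and we use that $\|\cdot\|$ is a sum over $r$. Put $R_0=0$, $k_0=0$. Given $R_{i-1}$ and $k_{i-1}$, choose $k_i>k_{i-1}$ with $\sum_{r<R_{i-1}}2^{-r-1}\|u_{k_i}\|_r\le\delta/4$ (finitely many terms, each tending to $0$), and then $R_i>R_{i-1}$ with $\sum_{r\ge R_i}2^{-r-1}\|u_{k_i}\|_r\le\delta/4$ (tail of a convergent series). Then the indices $r\in[R_{i-1},R_i)$ contribute at least $\delta/2$ to $\|u_{k_i}\|$. By \eqref{eq:disjoint} and monotonicity, $\|\sum_lc_lu_{k_l}\|_r\ge|c_i|\,\|u_{k_i}\|_r$ for all $i$ and $r$. Using this with the $i$ for which $r\in[R_{i-1},R_i)$,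
\[
\Big\|\sum_lc_lu_{k_l}\Big\|\ge\sum_i|c_i|\sum_{R_{i-1}\le r<R_i}2^{-r-1}\|u_{k_i}\|_r\ge\frac\delta2\sum_i|c_i| .\qedhere
\]
\end{proof}

\section{A random array in $L^1(\mu,X)$}\label{sec:random}

Let $\mu$ be a probability measure that is not purely atomic. A maximal family of pairwise disjoint atoms is countable, because atoms have positive measure. Let $\Omega_0$ be the complement of its union. By maximality $\Omega_0$ contains no atom, and $\alpha=\mu(\Omega_0)>0$ since $\mu$ is not purely atomic. Let $\mathbb P=\alpha^{-1}\mu|_{\Omega_0}$, with expectation $\mathbb E$.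

For an atomless finite measure, every measurable set contains a measurable subset of half its measure (Sierpi\'nski's theorem). Halving repeatedly, we obtain sets $E_t$ indexed by finite $0$--$1$ words $t$, with $E_\emptyset=\Omega_0$, $E_t$ the disjoint union of $E_{t0}$ and $E_{t1}$, and $\mathbb P(E_t)=2^{-k}$ for $t$ of length $k$. Let $\beta_k(\omega)$ be the last digit of the word $t$ of length $k$ with $\omega\in E_t$. Then $(\beta_1,\dots,\beta_k)$ is uniformly distributed on $\{0,1\}^k$ for every $k$, so the $\beta_k$ are independent fair bits. Cutting $(\beta_k)$ into consecutive blocks of lengths $1,2,3,\dots$ gives independent random words $s_n:\Omega_0\to\{0,1\}^n$, each uniformly distributed. Put $\gamma_n(\omega)=(n,s_n(\omega))$ and define simple functions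
\[
f_{n,j}(\omega)=e_{\gamma_n(\omega),\,j}\quad(\omega\in\Omega_0),\qquad f_{n,j}=0\ \text{ off }\Omega_0 .
\]
Integrating \eqref{eq:row} over $\Omega_0$ gives, for every $n$,
\begin{equation}\label{eq:rowL1}
\Big\|\sum_jc_jf_{n,j}\Big\|_{L^1(\mu,X)}=\alpha\sum_j|c_j| ,
\end{equation}
which is condition (R). For (D) we have to bound how many random labels an admissible set can contain. We start with $m$-close sets.

\begin{lemma}\label{lem:equi}
Let $m\in\mathbb N$, $F\subseteq\mathbb N$ with $\#F=N$, and $Z_q=\#\{n\in F:n\ge m,\ p_m(\gamma_n)=q\}$ for $q\in\{0,1\}^m$. Then $\mathbb E\max_qZ_q\le2^{-m}N+\sqrt{2^mN}$.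
\end{lemma}

\begin{proof}
For $n\ge m$, $p_m(\gamma_n)$ consists of the first $m$ coordinates of $s_n$ (no padding by zeros occurs), so these variables are independent and uniform on $\{0,1\}^m$. Thus $Z_q$ is a sum of at most $N$ independent indicators of events of probability $2^{-m}$, whence $\mathbb EZ_q\le2^{-m}N$ and $\operatorname{Var}Z_q\le2^{-m}N$. From $\max_qZ_q\le2^{-m}N+\sum_q|Z_q-\mathbb EZ_q|$ and $\mathbb E|Z_q-\mathbb EZ_q|\le(\operatorname{Var}Z_q)^{1/2}$ we obtain the bound $2^{-m}N+2^m\sqrt{2^{-m}N}$.
\end{proof}

For finite $F\subseteq\mathbb N$ and $\omega\in\Omega_0$ let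
\[
S_F(\omega)=\{\gamma_n(\omega):n\in F\},\qquad D_r(F,\omega)=\max_{A\in\mathcal A_r}\#\big(A\cap S_F(\omega)\big).
\]
The function $D_r(F,\cdot)$ depends only on the finitely many finite-valued variables $s_n$, $n\in F$, so it is measurable, and $0\le D_r(F,\cdot)\le\#F$. Put $d_r(N)=\sup_{\#F=N}\frac1N\mathbb E D_r(F,\cdot)\in[0,1]$.

\begin{lemma}\label{lem:dr}
For every $r\ge0$, $d_r(N)\to0$ as $N\to\infty$.
\end{lemma}

\begin{proof}
Members of $\mathcal A_0$ have at most one point, so $d_0(N)\le1/N$. Assume the claim for $r$. Fix $m\in\mathbb N$, $F$ with $\#F=N$, $\omega\in\Omega_0$, and $A=\bigcup_iA_i\in\mathcal A_{r+1}$ as in \eqref{eq:adm}. Each of $A_1,\dots,A_m\in\mathcal A_r$ contains at most $D_r(F,\omega)$ points of $S_F(\omega)$. The tail $\bigcup_{i>m}A_i$ is $m$-close, so $p_m$ takes a single value $q$ on it. Since $S_F(\omega)$ has at most one point on each level, the tail contains at most $m$ of its points of level below $m$ and at most $Z_q(\omega)$ of its points of level at least $m$. Taking the maximum over $A$,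
\[
D_{r+1}(F,\omega)\le m\,D_r(F,\omega)+m+\max_{q\in\{0,1\}^m}Z_q(\omega),
\]
and Lemma~\ref{lem:equi} gives
\[
d_{r+1}(N)\le m\,d_r(N)+\frac mN+2^{-m}+\sqrt{\frac{2^m}{N}} .
\]
Hence $\limsup_Nd_{r+1}(N)\le2^{-m}$ for every $m$.
\end{proof}

\begin{proposition}\label{prop:diag}
There are $\varepsilon_N\to0$ such that for every $\sigma:\mathbb N\to\mathbb N$, every $F\subseteq\mathbb N$ with $\#F=N$ and all scalars $|\theta_n|\le1$,
\[
\Big\|\frac1N\sum_{n\in F}\theta_nf_{n,\sigma(n)}\Big\|_{L^1(\mu,X)}\le\varepsilon_N .
\]
Consequently $(f_{n,\sigma(n)})_n$ is weakly null in $L^1(\mu,X)$ for every $\sigma$.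
\end{proposition}

\begin{proof}
For $\omega\in\Omega_0$ let $x=\sum_{n\in F}\theta_ne_{\gamma_n(\omega),\sigma(n)}$. The labels $\gamma_n(\omega)$ are distinct, so $|x|\le\mathbf 1_{S_F(\omega)}$, regardless of $\sigma$, and $\|x\|_r\le D_r(F,\omega)$. Summing over $r$, integrating over $\Omega_0$ and dividing by $N$ gives the estimate with $\varepsilon_N=\alpha\sum_{r\ge0}2^{-r-1}d_r(N)$. Since $d_r(N)\le1$, Lemma~\ref{lem:dr} and dominated convergence for series give $\varepsilon_N\to0$. Lemma~\ref{lem:average} yields weak nullity.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]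
$X$ is separable and has the Schur property by Proposition~\ref{prop:schur}, so (1) follows from Proposition~\ref{prop:sepschur}. By \eqref{eq:rowL1} and Proposition~\ref{prop:diag}, the array $(f_{n,j})$ satisfies (R) and (D) in $E=L^1(\mu,X)$, so (2) follows from Proposition~\ref{prop:array}.
\end{proof}

\begin{remark}[The weights are needed]
The convergence in Lemma~\ref{lem:dr} is not uniform in $r$, so $\sup_r\|x\|_r$ could not replace the weighted sum. Indeed, a $1$-close set $\{\gamma_1,\dots,\gamma_k\}$ with increasing levels belongs to $\mathcal A_{k-1}$: for $k\ge2$ use induction and \eqref{eq:adm} with $A_1=\{\gamma_1,\dots,\gamma_{k-1}\}$, $A_2=\{\gamma_k\}$ and $A_i=\emptyset$ for $i\geq3$. At least half of the points of $S_F(\omega)$ share their first coordinate, so $d_{N-1}(N)\ge1/2$.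
\end{remark}

\begin{remark}[Pointwise versus mean behavior]
By \eqref{eq:sandwich}, distinct unit vectors $e_{\gamma,j}$ are at distance at least $1$. So for every $\omega\in\Omega_0$ the sequence $(f_{n,\sigma(n)}(\omega))_n$ has no norm Cauchy subsequence and hence, by the proof of Lemma~\ref{lem:schurcwc}, no weakly Cauchy subsequence, although $(f_{n,\sigma(n)})_n$ is weakly null in $L^1(\mu,X)$. This is where the guess in the introduction breaks down. It also shows where the absence of atoms is used: if the $s_n$ were almost everywhere constant on a set of positive measure, as they must be on an atom, integration over that set would map $(f_{n,\sigma(n)})_n$ to a weakly null sequence in $X$ with norms bounded below.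
\end{remark}

\section{Purely atomic measures}\label{sec:atomic}

For $I\subseteq\mathbb N$ and a Banach space $Z$, let $\ell^1(I,Z)$ be the space of families $x=(x_i)_{i\in I}$ in $Z$ with $\|x\|=\sum_i\|x_i\|<\infty$. Let $\mu$ be purely atomic. Removing from each atom the preceding ones leaves a null set or again an atom, so we may cover $\Omega$, up to a null set, by pairwise disjoint atoms $(A_i)_{i\in I}$ with $I\subseteq\mathbb N$. A simple function is almost everywhere constant on $A_i$, since exactly one of its finitely many level sets meets $A_i$ in full measure; an almost everywhere limit of simple functions is then also almost everywhere constant on $A_i$. Writing $f|_{A_i}$ for this constant, the map $f\mapsto(\mu(A_i)f|_{A_i})_{i\in I}$ is an isometry of $L^1(\mu,Z)$ onto $\ell^1(I,Z)$.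

The dominating set of $Z$ controls each coordinate of a conditionally weakly compact subset of $\ell^1(I,Z)$, but the multiple needed may depend on the coordinate. The following lemma reduces matters to finitely many coordinates.

\begin{lemma}\label{lem:tails}
Let $K\in\mathcal{CWC}(\ell^1(I,Z))$ and $\eta>0$. Then there is $i_0\in\mathbb N$ with $\sum_{i>i_0}\|x_i\|\le\eta$ for all $x\in K$.
\end{lemma}

\begin{proof}
Otherwise, for every $i_0$ some $x\in K$ has $\sum_{i\in E}\|x_i\|>\eta$ for a finite set $E\subseteq I$ with $\min E>i_0$. Inductively we get $x^l\in K$ and finite sets $E_l\subseteq I$ with $\max E_l<\min E_{l+1}$ and $\sum_{i\in E_l}\|x^l_i\|>\eta$. As the $E_l$ are disjoint, we can choose $z_i^*\in B_{Z^*}$ with $z_i^*(x_i^l)=\|x_i^l\|$ for $i\in E_l$, and $z_i^*=0$ for $i\notin\bigcup_lE_l$. The operator $T:\ell^1(I,Z)\to\ell^1(I)$, $Tx=(z_i^*(x_i))_i$, has norm at most $1$, so $T(K)\in\mathcal{CWC}(\ell^1(I))$, and $T(K)$ is relatively norm compact by Schur's theorem and Lemma~\ref{lem:schurcwc}. Take a finite $\eta/2$-net of $T(K)$ and $i_1$ such that every point $w$ of the net has $\sum_{i>i_1}|w_i|\le\eta/2$;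 then $\sum_{i>i_1}|(Tx)_i|\le\eta$ for all $x\in K$. For $l$ with $\min E_l>i_1$ this contradicts $\sum_{i\in E_l}|(Tx^l)_i|>\eta$.
\end{proof}

\begin{proposition}\label{prop:l1sum}
If $Z$ is SCWCG and $I\subseteq\mathbb N$, then $\ell^1(I,Z)$ is SCWCG.
\end{proposition}

\begin{proof}
Let $G\in\mathcal{CWC}(Z)$ dominate $\mathcal{CWC}(Z)$; it is bounded, and nonempty because it dominates $\{0\}$. One multiple $n$ must serve several coordinates, so we want $tG\subseteq G$ for $t\in[0,1]$. This is achieved by replacing $G$ with the larger set $\{tg:t\in[0,1],\ g\in G\}$, which is again in $\mathcal{CWC}(Z)$: from $(t_kg_k)$ extract a subsequence with $(t_k)$ convergent and $(g_k)$ weakly Cauchy. In particular $0\in G$. By Lemma~\ref{lem:tails} a dominating set must have uniformly small tails, so we damp the coordinates and put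
\[
H=\{(2^{-i}g_i)_{i\in I}:\ g_i\in G\}\subseteq\ell^1(I,Z).
\]

\emph{$H$ is conditionally weakly compact.} Let $h^k=(2^{-i}g_i^k)_i\in H$. A diagonal argument gives a subsequence along which $(g_i^k)_k$ is weakly Cauchy for every $i$. For $\varphi\in\ell^1(I,Z)^*$ let $z_i^*\in Z^*$ be its restriction to the $i$th coordinate; then $\|z_i^*\|\le\|\varphi\|$ and $\varphi(h^k)=\sum_i2^{-i}z_i^*(g_i^k)$. Each term converges along the subsequence and is bounded by $2^{-i}\|\varphi\|\sup_{g\in G}\|g\|$, so $(\varphi(h^k))$ converges along the subsequence by dominated convergence.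

\emph{$H$ dominates.} Let $K\in\mathcal{CWC}(\ell^1(I,Z))$ and $\varepsilon>0$, and take $i_0$ from Lemma~\ref{lem:tails} with $\eta=\varepsilon/2$. For $i\in I$, $i\le i_0$, the set $\{x_i:x\in K\}$ is the image of $K$ under a bounded operator, so it lies in $\mathcal{CWC}(Z)$ and is contained in $n_iG+\frac{\varepsilon}{2i_0}B_Z$ for some $n_i\in\mathbb N$. Let $n\ge2^in_i$ for all these $i$. Given $x\in K$, write $x_i=n_ig_i+w_i$ with $g_i\in G$ and $\|w_i\|\le\frac{\varepsilon}{2i_0}$ for $i\le i_0$. Then $g_i'=\frac{2^in_i}{n}g_i\in G$ and $n_ig_i=n2^{-i}g_i'$. With $g_i'=0$ for $i>i_0$,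
\[
\big\|x-n(2^{-i}g_i')_i\big\|=\sum_{i\le i_0}\|w_i\|+\sum_{i>i_0}\|x_i\|\le\frac\varepsilon2+\frac\varepsilon2 .
\]
Hence $K\subseteq nH+\varepsilon B_{\ell^1(I,Z)}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a) implies (b) because $X$ is SCWCG by Theorem~\ref{thm:main}(1). (b) implies (c) by Theorem~\ref{thm:main}(2). If (c) holds, then $L^1(\mu,Z)$ is isometric to $\ell^1(I,Z)$, and Proposition~\ref{prop:l1sum} gives (a).
\end{proof}

\begin{thebibliography}{9}

\bibitem{SAG}
\emph{Strongly Asplund generated and strongly conditionally weakly compactly generated Banach spaces},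
doi:10.1007/s00605-015-0804-x,
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s00605-015-0804-x.pdf}.

\end{thebibliography}
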